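# Homeomorphisms of the pseudo-arc that fix an open set and cross composants

Throughout, a continuum is a nonempty compact connected metric space, and it is degenerate if it is a single point. A continuum is *chainable* if for every $\varepsilon>0$ it has a finite cover by open sets $U_1,\dots,U_n$ of diameter less than $\varepsilon$ with $U_i\cap U_j\ne\emptyset$ exactly when $|i-j|\le 1$; the arc $[0,1]$ is an example. A continuum is *indecomposable* if it is not the union of two proper subcontinua, and *hereditarily indecomposable* if all its subcontinua are indecomposable. The arc fails this badly, since $[0,1]=[0,\tfrac12]\cup[\tfrac12,1]$. The *pseudo-arc* $P$ is the nondegenerate chainable hereditarily indecomposable continuum, which is unique up to homeomorphism. We fix a metric $d$ on $P$.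

## 1. Moving a point inside one composant

In $P$, two intersecting subcontinua are nested: otherwise their union would be a continuum that is the union of two proper subcontinua. So the subcontinua that contain two given points $p\ne q$ form a chain under inclusion, and their intersection is a continuum. It is the smallest subcontinuum containing $p$ and $q$; we call it the continuum *irreducible between $p$ and $q$*.

**Definition (composant).** Let $M$ be a nondegenerate subcontinuum of $P$ and $y\in M$. The composant $C(y)$ of $y$ in $M$ is the union of all proper subcontinua of $M$ that contain $y$.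

For comparison, in the arc $[0,1]$ the composant of $0$ is $[0,1)$, that of $1$ is $(0,1]$, and that of $\tfrac12$ is $[0,1]$: composants overlap. In an indecomposable continuum they form a partition, as we shall see in Section 2.

For a nonempty open set $U\subset P$ we study the homeomorphisms $h$ of $P$ with $h|_U=1_U$. By continuity they are the identity on $\operatorname{cl}U$. We are given three facts.

* (a) If $h|_U=1_U$, then $h(K)=K$ for every subcontinuum $K$ of $P$ that meets $\operatorname{cl}U$.
* (b) If in addition $p\ne q$ and $h(p)=q$, then the continuum $M$ irreducible between $p$ and $q$ does not meet $U$, and does not meet $\operatorname{cl}U$ in a point of the composant of $p$ or of the composant of $q$ in $M$.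
* (c) If $U\neq\emptyset$ is open, $p\ne q$, and the continuum irreducible between $p$ and $q$ misses $\operatorname{cl}U$, then there is a homeomorphism $h:P\to P$ with $h|_U=1_U$ and $h(p)=q$.

Here is the easy case.

**Proposition 1.1.** Let $M$ be a nondegenerate subcontinuum of $P$ and $y\in M$ a point whose composant $C(y)$ in $M$ misses $\operatorname{cl}U$. For each $z\in C(y)$ there is a homeomorphism $h$ of $P$ with $h|_U=1_U$ and $h(y)=z$.

*Proof.* If $z=y$, take $h=1$. Otherwise some proper subcontinuum $L$ of $M$ contains $y$ and $z$. The continuum irreducible between $y$ and $z$ lies in $L\subset C(y)$, so it misses $\operatorname{cl}U$, and (c) applies. $\square$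

Note that $M$ itself may meet $\operatorname{cl}U$ here. What changes if $z$ is still in $M$ but in a different composant? Then the continuum irreducible between $y$ and $z$ is all of $M$ (Section 2). If $M$ meets $\operatorname{cl}U$, fact (c) is silent. Fact (b) forbids one situation: $\operatorname{cl}U$ must miss the composants of both points. It leaves open the following question, from "Stable Homeomorphisms of the Pseudo-Arc".

**Question.** Can there be a homeomorphism $h$ of $P$ with $h|_U=1_U$ and $h(p)=q$, where $p\neq q$, such that the continuum $M$ irreducible between $p$ and $q$ meets $\operatorname{cl}U$, but only in composants of $M$ containing neither $p$ nor $q$?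

The answer is yes. We shall prove this first, from (a), (c) and textbook facts alone. Then, using several published theorems, we shall prove that the necessary condition in (b) is also sufficient.

## 2. Whitney size and the continua $K_t(x)$

We need a way to say how large a subcontinuum is. Let $C(P)$ be the space of subcontinua of $P$ with the Hausdorff metric; it is compact. (A point in the parentheses will always mean a composant, and the letter $P$ the hyperspace.) A *Whitney map* is a continuous $\omega:C(P)\to[0,\infty)$ with $\omega(\{x\})=0$ for all $x$ and $\omega(A)<\omega(B)$ whenever $A\subsetneq B$. Whitney maps exist; we fix one. On the arc, length is a Whitney map: $\omega([a,b])=b-a$. In the arc many intervals of length $\tfrac12$ contain a given interior point, but in $P$ this cannot happen.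

For $x\in P$ and $0\le t\le\omega(P)$ there is exactly one subcontinuum $K_t(x)$ that contains $x$ and has $\omega(K_t(x))=t$. It exists because there is an order arc in $C(P)$, a continuous increasing path of continua from $\{x\}$ to $P$, along which $\omega$ takes all values between $0$ and $\omega(P)$. It is unique because two subcontinua containing $x$ are nested, and nested continua of equal Whitney size coincide. Clearly $K_t(x)$ increases with $t$, and every subcontinuum containing $x$ is some $K_t(x)$.

The map $(x,t)\mapsto K_t(x)$ is continuous. Indeed, if $x_j\to x$ and $t_j\to t$, each limit of a subsequence of $K_{t_j}(x_j)$ contains $x$ and has Whitney size $t$, so it is $K_t(x)$; compactness of $C(P)$ finishes.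

Let $M$ be a nondegenerate subcontinuum and $m=\omega(M)$. For $y\in M$ and $t\le m$ we have $K_t(y)\subset M$, since the two are nested and $t\le m$. Hence the proper subcontinua of $M$ containing $y$ are exactly the $K_t(y)$ with $t<m$, and
$$C(y)=\bigcup_{t<m}K_t(y). \tag{2.1}$$

We recall the textbook fact that proper subcontinua of an indecomposable continuum are nowhere dense in it. Together with (2.1) it gives the following.

* Composants are dense in $M$. The closure of $C(y)$ is a continuum in $M$ containing every $K_t(y)$ with $t<m$, so its Whitney size is $m$.
* Composants partition $M$. If two proper subcontinua of $M$ intersect, their union is the larger one, hence proper. So "some proper subcontinuum of $M$ contains both points" is an equivalence relation, whose classes are the composants.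
* There are uncountably many. By (2.1) each composant is the union of the countably many sets $K_{m(1-1/k)}(y)$, which are nowhere dense in $M$. Baire's theorem applies.
* If $y,z\in M$ lie in different composants of $M$, then $M$ is irreducible between them: a continuum containing both is nested with $M$ and is not a proper subcontinuum of $M$. Conversely, if $M$ is irreducible between $y$ and $z$, no proper subcontinuum contains both, so the composants differ.

Fact (a) can be seen directly in this language. Let $K=K_t(x)$ with $x\in\operatorname{cl}U$, and take $x_j\in U$ with $x_j\to x$. Put $L_j=K_t(x_j)$. The continua $L_j$ and $h(L_j)$ both contain $x_j=h(x_j)$, so they are nested. If $h(L_j)\subsetneq L_j$, then $h(L_j)$ is nowhere dense in $L_j$; but it contains $h(L_j\cap U)=L_j\cap U$, a nonempty open subset of $L_j$. If $L_j\subsetneq h(L_j)$, use $h^{-1}$ in the same way. So $h(L_j)=L_j$, and letting $j\to\infty$ gives $h(K)=K$.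

The second part of (b) follows from (a): if $u\in\operatorname{cl}U$ is in the composant of $p$ in $M$, a proper subcontinuum $K$ of $M$ contains $p$ and $u$. Then $h(K)=K$, so $q=h(p)\in K$, which contradicts irreducibility. For $q$ use $h^{-1}$. The first part follows too, since the composant of $p$ is dense in $M$ and would meet the nonempty open subset $M\cap U$ of $M$.

## 3. Open sets that touch a continuum at one point

Before asking for $h$, we should see that pairs $(U,M)$ as in the Question occur. If $M=P$, they do not: $M$ meets $U$, so (b) forbids $h$. So let $M$ be a nondegenerate proper subcontinuum, and let $x\in M$. Write $D(x,r)$ for the open ball. As $M$ is closed and nowhere dense in $P$, we can choose nonempty open sets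
$$V_i\subset D(x,1/i),\qquad \operatorname{cl}V_i\cap M=\emptyset ,\qquad i=1,2,\dots$$
Let $U=\bigcup_iV_i$. A convergent sequence of points of $U$ either has infinitely many terms in one $V_i$, or has a subsequence in sets $V_i$ with $i\to\infty$, and then it converges to $x$. Hence $\operatorname{cl}U=\bigcup_i\operatorname{cl}V_i\cup\{x\}$ and
$$M\cap\operatorname{cl}U=\{x\}. \tag{3.1}$$
Exactly one composant of $M$ meets $\operatorname{cl}U$, namely $C(x)$. All the others, uncountably many, miss it. So (b) does not rule out taking $p$ and $q$ in two composants of $M$ other than $C(x)$.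

## 4. Orbits caught between $C(y)$ and $M\setminus B$

We now set up the group action. Let $H(P)$ be the homeomorphism group of $P$ with the topology of uniform convergence. It is a Polish group, with complete compatible metric
$$\varrho(f,g)=\sup_xd(f(x),g(x))+\sup_xd(f^{-1}(x),g^{-1}(x)).$$
Put $\|h\|=\sup_xd(h(x),x)$. Substituting $x=h^{-1}(z)$ gives $\|h^{-1}\|=\|h\|$. Also $d(gh(x),x)\le d(g(h(x)),h(x))+d(h(x),x)$ gives $\|gh\|\le\|g\|+\|h\|$. Since $\varrho(h,1)=2\|h\|$, the sets $\{\|h\|<\varepsilon\}$ are open and form a neighborhood base at $1$. The group
$$G_U=\{h\in H(P):h|_U=1_U\}$$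
is closed in $H(P)$, hence Polish. We shall often use a consequence of separability: for every open neighborhood $\mathcal O$ of $1$ in $G=G_U$ there are countably many $\gamma_j\in G$ with
$$G=\bigcup_j\mathcal O\gamma_j. \tag{4.1}$$
Indeed, let $(\gamma_j)$ be dense. For $g\in G$ the open set $\mathcal O^{-1}g$ contains some $\gamma_j$, and then $g\in\mathcal O\gamma_j$.

**Standing setting.** $U\ne\emptyset$ is open, $M$ is a nondegenerate subcontinuum with $M\cap\operatorname{cl}U\ne\emptyset$, $m=\omega(M)$, $G=G_U$, and $B$ is the union of the composants of $M$ that meet $\operatorname{cl}U$. We assume $B\ne M$.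

So for $y\in M$ we have $y\notin B$ if and only if $C(y)\cap\operatorname{cl}U=\emptyset$. In example (3.1), $B=C(x)$.

**Lemma 4.1.** In the standing setting:

1. $M\setminus B$ is a dense $G_\delta$ in $M$.
2. $h(M)=M$ and $h(M\setminus B)=M\setminus B$ for $h\in G$.
3. For $y\in M\setminus B$ we have $C(y)\subset Gy\subset M\setminus B$. In particular $Gy$ is dense in $M$.
4. $M\cap U=\emptyset$, so $M\ne P$.

*Proof.* (1) By (2.1), $B=\bigcup_{k\ge1}\{y\in M:K_{m(1-1/k)}(y)\cap\operatorname{cl}U\neq\emptyset\}$. Each of these sets is closed: if $y_j\to y$ and $u_j\in K_t(y_j)\cap\operatorname{cl}U$, a limit point of $(u_j)$ lies in $K_t(y)\cap\operatorname{cl}U$ by continuity of $K_t$. So $M\setminus B$ is a $G_\delta$. It contains a composant, which is dense.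

(2) $h(M)=M$ by (a), so $h$ permutes the composants of $M$. If a composant contains a point $u\in\operatorname{cl}U$, then $h(u)=u$, so $h$ maps this composant to itself. Hence $h(B)=B$.

(3) The first inclusion is Proposition 1.1, the second is (2), and $C(y)$ is dense.

(4) A composant that misses $\operatorname{cl}U$ is dense in $M$, and $M\cap U$ is open in $M$. So $M\cap U=\emptyset$; as $U\ne\emptyset$, $M\neq P$. $\square$

The Question now reads: *can $Gy$ be strictly larger than $C(y)$?*

The natural first try is to compose moves given by (c). It cannot succeed. Suppose $y\in M$ and $h(y)=z\ne y$ where the continuum $L$ irreducible between $y$ and $z$ misses $\operatorname{cl}U$. Then $L$ and $M$ both contain $y$, so they are nested. As $M$ meets $\operatorname{cl}U$, we cannot have $M\subset L$. Hence $L\subsetneq M$ and $z\in C(y)$. A finite chain of such moves never leaves $C(y)$.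

The next try is a limit. Let $q$ be in another composant. As $C(y)$ is dense in $M$, there are $g_j\in G$ with $g_j(y)\to q$. If $g_j$ converged in $G$, we would be done. But nothing controls $g_j$, and convergence can indeed be impossible: for $q\in B$ such $g_j$ exist as well, and no subsequence can converge to some $g\in G$, because then $g(y)=q\in B$ would contradict Lemma 4.1(2). So density of the orbit alone does not suffice. We need either an indirect argument (Section 5), or size control on the moves (Sections 6 to 10).

## 5. A category argument: some orbit leaves its composant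

**Theorem 1.** Such homeomorphisms exist. More precisely, let $U\ne\emptyset$ be open and let $M$ be a nondegenerate subcontinuum such that $M\cap\operatorname{cl}U\ne\emptyset$ and at least one composant of $M$ misses $\operatorname{cl}U$. Then there are $p,q\in M$ and $h\in G_U$ with $h(p)=q$ such that $M$ is irreducible between $p$ and $q$, and $\operatorname{cl}U$ misses the composants of $M$ containing $p$ and $q$. Such pairs $(U,M)$ exist.

Existence of pairs was shown in Section 3. The hypotheses on $U,M$ are exactly the standing setting. Suppose, for a contradiction, that
$$Gy=C(y)\quad\text{for all }y\in M\setminus B. \tag{5.1}$$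
Then every orbit is a countable increasing union of the continua $K_t(y)$. The idea is that Baire's theorem makes a fixed neighborhood of $1$ move all points $y$ of a nonempty open part of $M\setminus B$ only within $K_t(y)$, for one fixed $t<m$. But countably many translates of a neighborhood cover the group, so slightly larger continua would be covered by countably many continua of size $t$, each nowhere dense.

Let $(\mathcal O_n)$ be a countable neighborhood base at $1\in G$, $t_k=m(1-1/k)$ for $k\ge1$, and
$$A_{n,k}=\{y\in M\setminus B:\mathcal O_n\,y\subset K_{t_k}(y)\}.$$
This set is closed in $M\setminus B$: if $y_j\to y$ and $g\in\mathcal O_n$, then $gy_j\in K_{t_k}(y_j)$, and the limit gives $gy\in K_{t_k}(y)$.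

**Step 1: every point lies in some $A_{n,k}$.** The purpose is to find, for each $y$, one neighborhood of $1$ that moves $y$ within one proper subcontinuum. Let $y\in M\setminus B$. By (5.1) and (2.1),
$$G=\bigcup_k\{g\in G:gy\in K_{t_k}(y)\},$$
a countable union of closed sets. By Baire's theorem one of them contains a nonempty open set. So there are $k$, $g_0\in G$ and a neighborhood $\mathcal O'$ of $1$ with $\mathcal O'g_0y\subset K_{t_k}(y)$. To return to $y$, apply $g_0^{-1}$:
$$(g_0^{-1}\mathcal O'g_0)\,y\subset g_0^{-1}(K_{t_k}(y)).$$
Since $g_0(M)=M$, the right side is a proper subcontinuum of $M$. It contains $y$ because $g_0y\in K_{t_k}(y)$. Hence it is some $K_s(y)$ with $s<m$, and lies in $K_{t_{k'}}(y)$ for some $k'$. The neighborhood $g_0^{-1}\mathcal O'g_0$ of $1$ contains some $\mathcal O_n$. So $y\in A_{n,k'}$.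

**Step 2: the neighborhood and the size are uniform on an open set.** By Lemma 4.1(1), $M\setminus B$ is a nonempty $G_\delta$ in a compact metric space, hence Polish. By Step 1 and Baire's theorem some $A_{n,k}$ has nonempty interior in $M\setminus B$. So there is an open subset $A$ of $M$ with $\emptyset\ne A\setminus B\subset A_{n,k}$. Fix these $n,k$.

**Step 3: a slightly larger continuum gives the contradiction.** Pick $y\in A\setminus B$ and let $T=K_{t_{k+1}}(y)$. It is nondegenerate, since $t_{k+1}>0$, and $T\subset C(y)\subset M\setminus B$. Choose an open neighborhood $\mathcal O$ of $1$ in $G$ with $\mathcal O\mathcal O^{-1}\subset\mathcal O_n$, and $\gamma_j$ as in (4.1). Since $T\subset C(y)\subset Gy$,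
$$T\cap A=\bigcup_jS_j,\qquad S_j=T\cap A\cap\mathcal O\gamma_jy.$$
Let $a,b\in S_j$, say $a=u\gamma_jy$ and $b=v\gamma_jy$ with $u,v\in\mathcal O$. Then $b=vu^{-1}a\in\mathcal O\mathcal O^{-1}a\subset\mathcal O_na$. As $a\in T\cap A\subset A\setminus B\subset A_{n,k}$, we get $b\in K_{t_k}(a)$. So each nonempty $S_j$ lies in $K_{t_k}(a)$ for some $a\in T$. Since $t_k<t_{k+1}=\omega(T)$, this is a proper subcontinuum of $T$, hence nowhere dense in $T$. Thus $T\cap A$, a nonempty open subset of the compact space $T$ (it contains $y$), is a countable union of sets nowhere dense in $T$. This contradicts Baire's theorem, so (5.1) is false.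

**Step 4: reading off $p$, $q$ and $h$.** As $C(p)\subset Gp$ always holds for $p\in M\setminus B$, failure of (5.1) gives $p\in M\setminus B$ and $h\in G$ with $q:=h(p)\notin C(p)$. By Lemma 4.1(2), $q\in M\setminus B$. The points $p,q$ lie in different composants of $M$, so $M$ is irreducible between them. Since neither is in $B$, the composants $C(p)$ and $C(q)$ miss $\operatorname{cl}U$. The nonempty set $M\cap\operatorname{cl}U$ lies in $B$, hence in composants containing neither $p$ nor $q$. This proves Theorem 1 and answers the Question: **yes**. $\square$

It is instructive to see where indecomposability entered. Let $\mathbb R$ act on the torus by an irrational linear flow. Every orbit is dense, and small times move each point within a short orbit segment, uniformly; there are nevertheless many orbits. The argument of Step 3 breaks for the flow because a short segment contains a nonempty open subset of a longer one. In $P$ a smaller continuum is nowhere dense in a larger one, and that is what forces the contradiction.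

## 6. The condition in (b) is sufficient: statements and tools

Theorem 1 shows that some orbit crosses composants. Now we want every allowed pair.

**Theorem 2.** Let $U\ne\emptyset$ be open, $p\ne q$, and $M$ the continuum irreducible between $p$ and $q$. There is $h\in H(P)$ with $h|_U=1_U$ and $h(p)=q$ if and only if neither the composant of $M$ containing $p$ nor the composant containing $q$ meets $\operatorname{cl}U$.

**Corollary 3.** (i) Let $p\notin\operatorname{cl}U$ and let $N(p)$ be the smallest subcontinuum containing $p$ and meeting $\operatorname{cl}U$. Then the $G_U$-orbit of $p$ is the union of all composants of $N(p)$ that miss $\operatorname{cl}U$. (ii) Let $p\ne q$ be such that the continuum $M$ irreducible between them is not $P$. For every nonempty closed $F\subset M$ missing the composants of $p$ and $q$ there are a nonempty open $U$ with $M\cap\operatorname{cl}U=F$ and $h\in G_U$ with $h(p)=q$.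

The proof uses these published results.

* (H) $P$ is homogeneous (Bing 1948): any point can be carried to any other by a homeomorphism. All nondegenerate subcontinua of $P$ are homeomorphic to $P$ (Moise 1948, Bing 1951).
* (L) (G. R. Lehner, *Extending homeomorphisms on the pseudo-arc*, Trans. AMS 98 (1961)) Every homeomorphism between proper subcontinua of a pseudo-arc extends to a homeomorphism of the pseudo-arc.
* (C) (J. L. Cornette, *Retracts of the pseudo-arc*, Colloq. Math. 19 (1968)) Every subcontinuum $M$ of $P$ is a retract: there is a continuous $r:P\to M$ with $r=1$ on $M$.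
* (IS) (T. Irwin, S. Solecki, *Projective Fraïssé limits and the pseudo-arc*, Trans. AMS 358 (2006)) If $f_1,f_2$ are continuous surjections of a pseudo-arc $N$ onto a chainable continuum $X$ and $\kappa>0$, there is a homeomorphism $k$ of $N$ with $d(f_1(x),f_2(k(x)))<\kappa$ for all $x\in N$.
* (E) (Effros, Ann. of Math. 81 (1965)) If a Polish group acts continuously and transitively on a Polish space $X$, then $\mathcal Ox$ is a neighborhood of $x$ for each $x\in X$ and each neighborhood $\mathcal O$ of $1$.

An example of a retraction is $x\mapsto\min(x,\tfrac12)$ from $[0,1]$ to $[0,\tfrac12]$. The property in (IS) is special: with $N=X=[0,1]$ it fails for $f_1(x)=x$ and $f_2$ the tent map with $f_2(0)=f_2(1)=0$, $f_2(\tfrac12)=1$. A homeomorphism $k$ of $[0,1]$ preserves $\{0,1\}$, so $f_2(k(1))=0$ is at distance $1$ from $f_1(1)$. As for (E), the circle group acts transitively on itself and small rotations fill an arc around $x$. The integers acting on the circle by powers of an irrational rotation have dense orbits, but $\mathcal O=\{0\}$ is a neighborhood of the identity and $\mathcal Ox=\{x\}$; transitivity is needed.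

*(L) for two pseudo-arcs.* Let $N,N'$ be pseudo-arcs, $M\subsetneq N$ and $M'\subsetneq N'$ subcontinua, and $\varphi:M\to M'$ a homeomorphism. Take a homeomorphism $\psi:N'\to N$. Then $\psi\varphi$ maps $M$ onto the proper subcontinuum $\psi(M')$ of $N$ and extends by (L) to $\Phi:N\to N$. So $\psi^{-1}\Phi:N\to N'$ extends $\varphi$.

*The actions to which (E) will be applied.* The first is $H(M)$ acting on a pseudo-arc $M$; it is transitive by (H). The others are $H(P)$ acting on
$$\Lambda=\{(K,a):a\in K,\ 0<\omega(K)<\omega(P)\},$$
$$\Lambda_2=\{(M,N,a):a\in M\subset N,\ 0<\omega(M)<\omega(N)<\omega(P)\}$$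
by taking images. In $C(P)\times P$ and $C(P)\times C(P)\times P$ respectively, the inclusion conditions define closed sets and the strict inequalities define open sets. So $\Lambda$ and $\Lambda_2$ are each the intersection of a closed and an open set in a compact metric space, hence Polish. Homeomorphisms preserve them, because the inequalities only say that the continua are nondegenerate, properly nested, and proper in $P$. The action on $C(P)$ is continuous: the Hausdorff distance from $h_j(K_j)$ to $h(K)$ is at most $\sup_xd(h_j(x),h(x))$ plus the distance from $h(K_j)$ to $h(K)$.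

The actions are transitive. Given $(M,N,a)$ and $(M',N',a')$ in $\Lambda_2$, (H) gives a homeomorphism $M\to M'$ with $a\mapsto a'$. By (L) it extends to $N\to N'$, and then to $P\to P$. For $\Lambda$, one extension, from $K\to K'$ to $P\to P$, suffices.

How should one prove Theorem 2? The limit argument of Section 4 would work if the moves could be made with size control: if $p$ and $b$ are close, a *small* $h\in G$ should carry $p$ near $b$, as near as we please, where "close" does not depend on how near. The next three sections produce such moves, and Section 10 takes the limit.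

## 7. Cutting a homeomorphism down to a neighborhood of a continuum

We first want to keep the effect of a homeomorphism on a continuum $N$ while making it trivial away from $N$. We use two textbook facts. In a compact space components are quasicomponents; so a component contained in an open set lies in a clopen set contained in that open set. Boundary bumping: if $V\ne\emptyset$ is open in $P$, each component of $P\setminus V$ meets $\operatorname{cl}V$. In the arc with $V=(\tfrac13,\tfrac23)$, for instance, the components $[0,\tfrac13]$ and $[\tfrac23,1]$ do.

**Lemma 7.1 (localization).** Let $V\ne\emptyset$ be open, $N$ a component of $P\setminus V$, $W\supset N$ open, and $g\in G_V$. There is $g'\in H(P)$ with $g'=g$ on $N$, $g'=1$ off $W$, and $\|g'\|\le\|g\|$.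

*Proof.* Let $F=P\setminus V$. There is a relatively clopen $Q\subset F$ with $N\subset Q\subset W$. Each component of $F$ meets $\operatorname{cl}V$, so by (a) it is mapped onto itself by $g$. As $Q$ is a union of components of $F$, $g(Q)=Q$. Define $g'=g$ on $Q$ and $g'=1$ on $P\setminus Q$; this is a bijection of $P$.

For continuity, note $P\setminus Q=V\cup(F\setminus Q)$, where $F\setminus Q$ is closed and disjoint from $Q$. Hence $Q\cap\operatorname{cl}(P\setminus Q)\subset\operatorname{cl}V$, where $g=1$. So $g$ on the closed set $Q$ and $1$ on the closed set $\operatorname{cl}(P\setminus Q)$ agree on the overlap, and $g'$ is continuous. A continuous bijection of a compact metric space is a homeomorphism. The remaining claims are clear. $\square$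

To use the lemma we need open sets $V$ for which a given $N$ is a component of the complement.

**Lemma 7.2.** Let $N$ be a nondegenerate proper subcontinuum of $P$ and $y\in N$. There is an open $V\ne\emptyset$ with $N\cap\operatorname{cl}V=\{y\}$ such that $N$ is a component of $P\setminus V$.

*Proof.* Refine the construction of Section 3 so that $V$ blocks every enlargement of $N$. Let $s_i$ decrease strictly to $\omega(N)$, with $s_i\le\omega(P)$. Then $N\subsetneq K_{s_i}(y)$, so $N$ is nowhere dense in $K_{s_i}(y)$. Choose $z_i\in K_{s_i}(y)\setminus N$ with $d(z_i,y)<1/i$, and an open ball $V_i\ni z_i$, centered at $z_i$ with radius less than $1/i$, such that $\operatorname{cl}V_i\cap N=\emptyset$. Let $V=\bigcup_iV_i$. The sets $V_i$ lie within $2/i$ of $y$, so as in Section 3, $\operatorname{cl}V=\bigcup_i\operatorname{cl}V_i\cup\{y\}$. Thus $N\cap\operatorname{cl}V=\{y\}$.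

Each $V_i$ misses $N$, so $N\subset P\setminus V$. A continuum $N'\supsetneq N$ has $\omega(N')>\omega(N)$, so it contains $K_{s_i}(y)$ for large $i$, hence $z_i\in V$. So $N$ is a component of $P\setminus V$. $\square$

## 8. Small moves within $M$, supported near a larger continuum $N$

**Lemma 8.1.** Let $M\subsetneq N\subsetneq P$ be nondegenerate subcontinua, $p\in M$, $\varepsilon>0$. There is $\delta>0$ such that for all $b\in M$ with $d(p,b)<\delta$, all open $W\supset N$ and all $\eta>0$ there is $h\in H(P)$ with $h=1$ off $W$, $\|h\|<\varepsilon$ and $d(h(p),b)<\eta$.

The point is the order of quantifiers: $\delta$ depends neither on $W$ nor on $\eta$. Fix $M\subsetneq N\subsetneq P$. Call $a\in M$ *$\varepsilon$-good* if the statement holds for this $\varepsilon$, with $a$ in place of $p$, for some $\delta>0$.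

**Step 1: for each $\varepsilon>0$ the $\varepsilon$-good points are dense in $M$.** Here a category argument gives size control at some points. Choose $y\in N\setminus M$ and $V$ as in Lemma 7.2 for $N$ and $y$. Then $M\cap\operatorname{cl}V\subset M\cap\{y\}=\emptyset$. Fix $a_0\in M$. For $z\in M\setminus\{a_0\}$ the continuum irreducible between $a_0$ and $z$ lies in $M$, so (c) gives an element of $G_V$ carrying $a_0$ to $z$. Hence $M\subset G_Va_0$.

Let $A\neq\emptyset$ be open in $M$. Put $\mathcal O=\{g\in G_V:\|g\|<\varepsilon/2\}=\mathcal O^{-1}$ and, by (4.1) for $G_V$, write $G_V=\bigcup_j\mathcal O\gamma_j$. Then $A=\bigcup_j(A\cap\mathcal O\gamma_ja_0)$. By Baire's theorem one of these sets, call it $S$, has a closure in $M$ that contains a nonempty open subset $R_0$ of $M$. Put $R=R_0\cap A$. It is open, it is nonempty because $R_0$ meets $S\subset A$, and $S\cap R$ is dense in $R$.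

Choose $a\in S\cap R$, and $\delta>0$ with $D(a,\delta)\cap M\subset R$. We claim that $a$ is $\varepsilon$-good with this $\delta$. Let $b\in M$, $d(a,b)<\delta$, let $W\supset N$ be open and $\eta>0$. As $b\in R$, there is $b'\in S$ with $d(b',b)<\eta$. Both $a$ and $b'$ are in $\mathcal O\gamma_ja_0$, so $b'=ga$ with $g\in\mathcal O\mathcal O^{-1}$, and $\|g\|<\varepsilon$. By Lemma 7.1 there is $h\in H(P)$ with $h=1$ off $W$, $\|h\|\le\|g\|<\varepsilon$ and $h=g$ on $N\ni a$. So $h(a)=b'$, which is within $\eta$ of $b$. As $a\in A$ and $A$ was arbitrary, the good points are dense.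

**Step 2: every $p\in M$ is $\varepsilon$-good.** Here (E) moves the given $p$ to a good point. By (E), the set of images of $(M,N,p)$ under the homeomorphisms $\Theta$ with $\|\Theta\|<\varepsilon/3$ is a neighborhood of $(M,N,p)$ in $\Lambda_2$. It contains $(M,N,a)$ for all $a\in M$ close to $p$. By Step 1 there is such an $a$ that is $(\varepsilon/3)$-good, say with constant $\delta_a$. So we get $\Theta\in H(P)$ with
$$\|\Theta\|<\varepsilon/3,\quad \Theta(M)=M,\quad\Theta(N)=N,\quad\Theta(p)=a.$$
Choose $\delta>0$ such that $d(b,p)<\delta$ implies $d(\Theta(b),a)<\delta_a$.

Let $b\in M$ with $d(b,p)<\delta$, $W\supset N$ open, $\eta>0$. Then $\Theta(b)\in M$ and $\Theta(W)\supset\Theta(N)=N$. As $a$ is $(\varepsilon/3)$-good, there is $h_1$ with $h_1=1$ off $\Theta(W)$, $\|h_1\|<\varepsilon/3$, and $h_1(a)$ so near $\Theta(b)$ that $d(\Theta^{-1}h_1(a),b)<\eta$. Put $h=\Theta^{-1}h_1\Theta$. If $x\notin W$, then $\Theta(x)\notin\Theta(W)$ and $h(x)=x$. Further, $\|h\|\le\|\Theta^{-1}\|+\|h_1\|+\|\Theta\|<\varepsilon$, and $h(p)=\Theta^{-1}h_1(a)$ is within $\eta$ of $b$. This proves Lemma 8.1. $\square$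

## 9. Pushing $N$ into the composant of $p$

We return to the standing setting of Section 4. Lemma 8.1 gives small moves supported near $N\supset M$. These need not lie in $G$, because a neighborhood of $N$ meets $\operatorname{cl}U$. One might instead apply Lemma 8.1 with small $K_t(p)$, $t<m$, in place of $M$, and with $N$ also inside $C(p)$, so that the support misses $\operatorname{cl}U$. To approach an arbitrary $b\in M$ we must then let $t\uparrow m$, and we have no lower bound for the resulting numbers $\delta$ as $t$ changes. The remedy is to keep one pair $M\subsetneq N$, with its one $\delta$, and to conjugate by a homeomorphism that carries $N$ into $C(p)$ and moves the points of $N$ little.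

**Lemma 9.1.** In the standing setting let $p\in M\setminus B$ and $\varepsilon>0$. There is $\delta=\delta(p,\varepsilon)>0$ such that for every $b\in M$ with $d(p,b)<\delta$ and every $\eta>0$ there is $h\in G$ with $\|h\|<\varepsilon$ and $d(h(p),b)<\eta$.

**Step 1: choice of $N$ and $\delta$.** We need $N$ so close to $M$ that it retracts to $M$ with little motion. By Lemma 4.1(4), $M\ne P$, so $m<\omega(P)$. Let $r:P\to M$ be a retraction, by (C). The function $x\mapsto d(r(x),x)$ is continuous and vanishes on $M$, and $K_s(p)\to M$ as $s\downarrow m$. So for some $s$ with $m<s<\omega(P)$ the continuum $N=K_s(p)$ satisfies $M\subsetneq N\subsetneq P$ and $d(r(x),x)<\varepsilon/8$ for all $x\in N$. Let $\delta$ be the number given by Lemma 8.1 for $M,N,p$ and $\varepsilon/8$. It does not depend on $b$ or $\eta$.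

Now let $b\in M$ with $d(p,b)<\delta$, and $\eta>0$. Making $\eta$ smaller, we may assume $\eta\le\varepsilon/8$.

**Step 2: a homeomorphism $\Theta$ of $P$ that shrinks $M$ into $C(p)$.** As $t\uparrow m$, we have $(K_t(p),p)\to(M,p)$ in $\Lambda$. By (E) for $H(P)$ acting on $\Lambda$, the images of $(M,p)$ under homeomorphisms of norm less than $\eta/4$ form a neighborhood of $(M,p)$. So there are $t$ with $0<t<m$ and $\Theta\in H(P)$ with
$$\|\Theta\|<\eta/4,\qquad \Theta(M)=K:=K_t(p),\qquad\Theta(p)=p.$$

**Step 3: a homeomorphism $\theta:N\to M$ close to the retraction.** This compresses $N$ to $M$ injectively. By (E) for $H(M)$ acting on $M$, there is $\kappa\in(0,\eta/8)$ such that each $z\in M$ with $d(z,p)<\kappa$ is carried to $p$ by some $g\in H(M)$ that moves all points of $M$ by less than $\eta/8$. (Homeomorphisms with small motion carry $p$ to all $z$ near $p$; take inverses.)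

The map $r|_N:N\to M$ is surjective, because $M\subset N$ and $r=1$ on $M$. By (H) there is a homeomorphism $f:N\to M$. Since $N$ is a pseudo-arc and $M$ is chainable, (IS) applied to $r|_N$ and $f$ gives a homeomorphism $k$ of $N$ such that $\theta_0=fk:N\to M$ satisfies $d(\theta_0(x),r(x))<\kappa$ for $x\in N$. As $r(p)=p$, $d(\theta_0(p),p)<\kappa$. Take $g$ as above with $g\theta_0(p)=p$, and put $\theta=g\theta_0$. Then $\theta(p)=p$. Since $r(b)=b$,
$$d(\theta(b),b)<\eta/8+\kappa<\eta/4,$$
and for $x\in N$
$$d(\theta(x),x)<\eta/8+\kappa+\varepsilon/8<\varepsilon/8+\eta/4<\varepsilon/6,$$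
where the last inequality holds because $\eta/4\le\varepsilon/32<\varepsilon/24$. Both $N$ and $M$ are proper subcontinua of $P$, so by (L) $\theta$ extends to some $\Phi\in H(P)$.

**Step 4: conjugation.** Let $\Psi=\Theta\Phi$. Then $\Psi(N)=\Theta(M)=K$, $\Psi(p)=\Theta(p)=p$, and
$$d(\Psi(b),b)\le\|\Theta\|+d(\theta(b),b)<\eta/2,\qquad d(\Psi(x),x)<\eta/4+\varepsilon/6<\varepsilon/4\quad(x\in N).$$
Far from $N$ the map $\Psi$ may move points a lot, but this will not matter. Since $t<m$ and $p\notin B$, we have $K\subset C(p)$ and $K\cap\operatorname{cl}U=\emptyset$. So there is an open $W\supset N$ with $\Psi(W)\cap\operatorname{cl}U=\emptyset$ and $d(\Psi(x),x)<\varepsilon/4$ for $x\in W$.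

By the choice of $\delta$, there is $h_1\in H(P)$ with $h_1=1$ off $W$, $\|h_1\|<\varepsilon/8$, and $h_1(p)$ so near $b$ that $d(\Psi h_1(p),\Psi(b))<\eta/2$. Put $h=\Psi h_1\Psi^{-1}$. We check the three claims.

* $h\in G$: the map $h$ is the identity off $\Psi(W)$, and $\Psi(W)$ misses $\operatorname{cl}U$.
* $d(h(p),b)<\eta$: as $\Psi^{-1}(p)=p$, we have $h(p)=\Psi h_1(p)$, which is within $\eta/2$ of $\Psi(b)$, and $\Psi(b)$ is within $\eta/2$ of $b$.
* $\|h\|<\varepsilon$: only points $x=\Psi(w)$ with $w\in W$ can move. Since $h_1$ is a bijection that is $1$ off $W$, $h_1(w)\in W$. Therefore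
$$d(h(x),x)\le d(\Psi h_1(w),h_1(w))+d(h_1(w),w)+d(w,\Psi(w))<\tfrac{\varepsilon}{4}+\tfrac{\varepsilon}{8}+\tfrac{\varepsilon}{4}=\tfrac{5\varepsilon}{8}.$$

This proves Lemma 9.1. $\square$

## 10. Back and forth to a common limit

**Proposition 10.1.** In the standing setting, $G$ is transitive on $M\setminus B$.

*Proof.* Let $p,q\in M\setminus B$. We move both points, alternately, by smaller and smaller elements of $G$, so that the two orbits meet in the limit. For each point of $M\setminus B$ and each $\varepsilon>0$ fix a number $\delta(\cdot,\varepsilon)$ as in Lemma 9.1.

**Step 1: how small a factor must be.** We need small factors to change a composition little in $\varrho$. For $f\in G$ and $n\ge1$ there is $\varepsilon(f,n)>0$ such that $h\in G$, $\|h\|<\varepsilon(f,n)$ imply $\varrho(hf,f)<2^{-n}$. Indeed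
$$\varrho(hf,f)=\|h\|+\sup_xd\bigl(f^{-1}(h^{-1}(x)),f^{-1}(x)\bigr),$$
$\|h^{-1}\|=\|h\|$, and $f^{-1}$ is uniformly continuous.

**Step 2: the construction.** We construct $f_n,g_n\in G$ such that for $p_n=f_n(p)$ and $q_n=g_n(q)$
$$d(p_n,q_n)<\delta\bigl(q_n,\varepsilon(g_n,n+1)\bigr). \tag{10.1}$$
By Lemma 4.1(2) all $p_n,q_n$ lie in $M\setminus B$, so Lemma 9.1 may be used at each of them.

For $n=0$ let $g_0=1$, so $q_0=q$. Since $Gp$ is dense in $M$, some $f_0\in G$ makes (10.1) true.

Suppose (10.1) holds for $n$. Lemma 9.1 at $q_n$, with $b=p_n$, gives $h\in G$ with
$$\|h\|<\varepsilon(g_n,n+1),\qquad d(h(q_n),p_n)<\min\{\delta(p_n,\varepsilon(f_n,n+1)),\,2^{-n}\}.$$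
Put $g_{n+1}=hg_n$, so $q_{n+1}=h(q_n)$. Now $d(p_n,q_{n+1})<\delta(p_n,\varepsilon(f_n,n+1))$, so Lemma 9.1 at $p_n$, with $b=q_{n+1}$, gives $h'\in G$ with
$$\|h'\|<\varepsilon(f_n,n+1),\qquad d(h'(p_n),q_{n+1})<\min\{\delta(q_{n+1},\varepsilon(g_{n+1},n+2)),\,2^{-n}\}.$$
Put $f_{n+1}=h'f_n$, so $p_{n+1}=h'(p_n)$. The last inequality contains (10.1) for $n+1$. It is essential here that $\eta$ in Lemma 9.1 is arbitrary while $\delta$ is fixed beforehand: each move ends so close to its target that the next move can be even smaller.

**Step 3: the limit.** By Step 1, $\varrho(g_{n+1},g_n)<2^{-(n+1)}$ and $\varrho(f_{n+1},f_n)<2^{-(n+1)}$. Both sequences are $\varrho$-Cauchy. As $\varrho$ is complete and $G$ is closed, $f_n\to f$ and $g_n\to g$ in $G$. Since $d(p_{n+1},q_{n+1})<2^{-n}$, $f(p)=\lim p_n=\lim q_n=g(q)$. Hence $g^{-1}f\in G$ carries $p$ to $q$. $\square$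

**Proof of Theorem 2.** *Necessity* is (b), whose proof from (a) was given in Section 2: if $u\in\operatorname{cl}U$ lies in the composant of $p$ in $M$, a proper subcontinuum $K$ of $M$ containing $p$ and $u$ satisfies $h(K)=K$, so $q\in K$, contrary to irreducibility; for $q$ use $h^{-1}$.

*Sufficiency.* Suppose that the composants of $p$ and of $q$ in $M$ miss $\operatorname{cl}U$. If $M\cap\operatorname{cl}U=\emptyset$, use (c). Otherwise $M$ is nondegenerate, it meets $\operatorname{cl}U$, and $p,q\notin B$, so $B\neq M$ and we are in the standing setting with $p,q\in M\setminus B$. Proposition 10.1 gives $h\in G_U$ with $h(p)=q$. $\square$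

## 11. Orbits of $G_U$ and prescribed contact sets

**Proof of Corollary 3 (i).** The subcontinua containing $p$ are the $K_s(p)$, $0\le s\le\omega(P)$. The set of $s$ with $K_s(p)\cap\operatorname{cl}U\neq\emptyset$ is closed, by continuity of $s\mapsto K_s(p)$ and compactness of $\operatorname{cl}U$, and it contains $\omega(P)$. So it has a least element $s$, and $N(p)=K_s(p)$. As $p\notin\operatorname{cl}U$, $s>0$, and $N(p)$ is nondegenerate. By (2.1) the composant of $p$ in $N(p)$ is $\bigcup_{t<s}K_t(p)$, which misses $\operatorname{cl}U$ by minimality of $s$. So $M=N(p)$ satisfies the standing setting and $p\in M\setminus B$. By Lemma 4.1(2) the orbit of $p$ lies in $M\setminus B$, and by Proposition 10.1 it is all of $M\setminus B$, the union of the composants of $N(p)$ that miss $\operatorname{cl}U$. $\square$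

**Proof of Corollary 3 (ii).** We repeat the construction of Section 3 with the point $x$ replaced by the set $F$. Let $(x_i)$ be a sequence in $F$ that lists each element of some countable dense subset of $F$ infinitely often. As $M\ne P$, $M$ is nowhere dense in $P$, and we can choose nonempty open sets $V_i\subset D(x_i,1/i)$ with $\operatorname{cl}V_i\cap M=\emptyset$. Put $U=\bigcup_iV_i$.

Each element of the dense subset is $x_i$ for infinitely many $i$, hence is a limit of points of $U$; so $F\subset\operatorname{cl}U$. Conversely, a limit of points of $U$ either lies in some $\operatorname{cl}V_i$ or is a limit of points of sets $V_i$ with $i\to\infty$. The latter are within $1/i$ of the closed set $F$, so the limit is in $F$. Thus $\operatorname{cl}U=\bigcup_i\operatorname{cl}V_i\cup F$ and $M\cap\operatorname{cl}U=F$.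

By hypothesis $F$ misses the composants of $p$ and $q$ in $M$, so these composants miss $\operatorname{cl}U$. Theorem 2 gives $h\in G_U$ with $h(p)=q$. $\square$
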